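\title{Failure of the $L^2$ maximal inequality for stochastic convolutions with general $C_0$-semigroups}

\begin{abstract}
Let $S$ be a $C_0$-semigroup on a Hilbert space with $\|S(t)\|\le Me^{\alpha t}$, and let $S\star\Phi(t)=\int_0^tS(t-s)\Phi(s)\,dW_s$. We show that the inequality $\mathbb E\sup_{t\le T}\|S\star\Phi(t)\|^2\le C\,\mathbb E\int_0^T\|\Phi(s)\|^2\,ds$ holds with a constant depending only on $M$, $\alpha$, $T$ if and only if $M=1$. For every $M>1$ we also construct one semigroup and one integrand, with $\int_0^T\|\Phi(s)\|^2\,ds$ bounded by a deterministic constant, such that every modification of $S\star\Phi$ has almost surely unbounded paths. In the counterexample a deterministic dynamics runs through all sign patterns of a Gaussian vector and an adapted integrand waits for the right one. On the positive side, for every $C_0$-semigroup and every $q>1$ a maximal inequality holds for integrands in $L^2(0,T;L^{2q}(\Omega))$.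
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Stochastic convolutions and the maximal inequality}

Fix $T>0$. Let $H$ and $K$ be real separable Hilbert spaces and let $(\Omega,\mathcal F,\{\mathcal F_t\}_{0\le t\le T},\mathbb P)$ be a filtered probability space whose filtration is \emph{normal}: right-continuous, with all $\mathbb P$-null sets in $\mathcal F_0$. Let $Q$ be a nonnegative self-adjoint trace-class operator on $K$ and let $W$ be a $K$-valued $Q$-Wiener process with respect to $\{\mathcal F_t\}$, that is, a continuous adapted process with $W_0=0$ whose increment $W_t-W_s$ is independent of $\mathcal F_s$ and centered Gaussian with covariance operator $(t-s)Q$. Let $K_Q=Q^{1/2}K$ carry the inner product $\langle u,v\rangle_{K_Q}=\langle Q^{-1/2}u,Q^{-1/2}v\rangle_K$, where $Q^{-1/2}$ is the pseudo-inverse, and let $\mathcal L_2(K_Q,H)$ be the Hilbert space of Hilbert--Schmidt operators from $K_Q$ to $H$. We write $\|\cdot\|$ for the norms of $H$, of $\mathcal L(H)$ and of $\mathcal L_2(K_Q,H)$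 alike. An $\mathcal L_2(K_Q,H)$-valued process $\Phi$ is \emph{admissible} if it is progressively measurable and $\mathbb E\int_0^T\|\Phi(s)\|^2\,ds<\infty$. When $K=\mathbb R$ and $Q=1$, the process $W$ is a real Brownian motion and $\mathcal L_2(K_Q,H)$ is $H$ itself; all our counterexamples live in this case.

A \emph{$C_0$-semigroup} on $H$ is a family $S(t)\in\mathcal L(H)$, $t\ge0$, with $S(0)=I$, $S(t)S(t')=S(t+t')$ and $S(t)x\to x$ as $t\downarrow0$ for every $x\in H$. For an admissible $\Phi$ the \emph{stochastic convolution} is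
\[
S\star\Phi(t)=\int_0^tS(t-s)\Phi(s)\,dW_s,\qquad 0\le t\le T .
\]
It is the variation-of-constants formula for the linear equation driven by the generator of $S$ and the noise $\Phi\,dW$. The integrand depends on $t$, so $S\star\Phi$ is in general not a martingale, and each $S\star\Phi(t)$ is defined only up to a null set that may depend on $t$. A \emph{modification} of $S\star\Phi$ is a process $\widetilde X$ with $\widetilde X_t=S\star\Phi(t)$ a.s.\ for each $t$. To speak of the paths of the solution at all, one needs a modification with regular paths.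

Let $p\ge1$ and $\|S(t)\|\le Me^{\alpha t}$ with $M\ge1$, $\alpha\in\mathbb R$. The \emph{maximal inequality of order $p$}, inequality (3.25) in \cite{PA}, asserts that whenever $\Phi$ is progressively measurable and the right side below is finite, $S\star\Phi$ has a continuous modification, and for it
\begin{equation}\label{eq:maxp}
\mathbb E\sup_{0\le t\le T}\|S\star\Phi(t)\|^{2p}\le C_{p,M,\alpha,T}\;\mathbb E\int_0^T\|\Phi(s)\|^{2p}\,ds .
\end{equation}
It is known for $p>1$ and every $C_0$-semigroup, and for all $p\ge1$ when $S$ is a \emph{pseudo-contraction semigroup}, that is, when $M=1$. The case $p=1$ for a general $C_0$-semigroup is posed as an open problem in \cite{PA}. In precise form: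

\medskip
\noindent\textbf{Problem.} \emph{Fix $T>0$, $M\ge1$, $\alpha\in\mathbb R$. Is there a constant $C=C_{M,\alpha,T}<\infty$ such that for all data $H,K,Q,W$ as above, every $C_0$-semigroup $S$ on $H$ with $\|S(t)\|\le Me^{\alpha t}$ and every admissible $\Phi$, the process $S\star\Phi$ has a continuous modification, and this modification satisfies}
\begin{equation}\label{eq:max1}
\mathbb E\sup_{0\le t\le T}\|S\star\Phi(t)\|^{2}\le C\;\mathbb E\int_0^T\|\Phi(s)\|^{2}\,ds\;?
\end{equation}
\medskip

The case $p=1$ is the one that matches the definition of the integral, and the simplest cases suggest a positive answer. Write $\alpha^\pm=\max(\pm\alpha,0)$.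
\begin{itemize}
\item At a fixed time the It\^o isometry gives $\mathbb E\|S\star\Phi(t)\|^2\le M^2e^{2\alpha^+T}\,\mathbb E\int_0^T\|\Phi\|^2\,ds$. Only the supremum is at stake.
\item If $S$ extends to a strongly continuous group with $\|S(t)\|\le M'$ for $|t|\le T$, then $S\star\Phi(t)=S(t)\int_0^tS(-s)\Phi(s)\,dW_s$, and Doob's inequality gives \eqref{eq:max1} with $C=4M'^4$. This covers $S=I$ and every semigroup on a finite-dimensional space, with a constant that depends on $S$.
\item The norm $|x|_S=\sup_{t\ge0}e^{-\alpha t}\|S(t)x\|$ satisfies $\|x\|\le|x|_S\le M\|x\|$ and $|S(t)x|_S\le e^{\alpha t}|x|_S$. So every $C_0$-semigroup is a pseudo-contraction semigroup for an equivalent norm, and if that norm came from an inner product, the case $M=1$ would give \eqref{eq:max1} at the price of a factor $M^2$.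
\end{itemize}
The norm $|\cdot|_S$ need not come from an inner product, and this turns out to be decisive.

\subsection{Results}

\begin{theorem}\label{thm:A}
Fix $T>0$, $\alpha\in\mathbb R$ and $M\ge1$.
\begin{enumerate}
\item[(a)] If $M>1$, no constant $C$ as in the Problem exists. More precisely, there is $\rho=\rho(M)>1$ such that for every integer $m\ge1$ there are a separable Hilbert space $H$, a $C_0$-semigroup $S$ on $H$ with $\|S(t)\|\le Me^{\alpha t}$, a real Brownian motion $W$, an admissible $\Phi$ and a finite set $D_m\subset[0,T]$ with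
\[
\mathbb E\max_{t\in D_m}\|S\star\Phi(t)\|^2\ \ge\ \frac{2}{3\pi}\,e^{-2|\alpha|T}\rho^m\;\mathbb E\int_0^T\|\Phi(s)\|^2\,ds\ >\ 0 .
\]
\item[(b)] If $M=1$, the constant $C=4e^{2|\alpha|T}$ has the property required in the Problem.
\end{enumerate}
\end{theorem}

Thus $C_{M,\alpha,T}$ exists if and only if $M=1$. Part (a) concerns the constant, and the semigroup changes with $m$. The next theorem shows that the qualitative half of the statement, the existence of a continuous modification, fails as well, and that it is not rescued by a bounded quadratic variation or by a small logarithmic moment.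

\begin{theorem}\label{thm:B}
Fix $T>0$, $\alpha\in\mathbb R$ and $M>1$. There are a $C_0$-semigroup $S$ with $\|S(t)\|\le Me^{\alpha t}$ on a separable Hilbert space $H$, a real Brownian motion $W$ and a progressively measurable $H$-valued process $\Phi$ such that
\begin{enumerate}
\item[(i)] $\int_0^T\|\Phi(s)\|^2\,ds\le c$ a.s.\ for a deterministic $c<\infty$;
\item[(ii)] $\mathbb E\int_0^T\|\Phi(s)\|^2\big(\log(e+\|\Phi(s)\|)\big)^{\kappa}\,ds<\infty$ for some $\kappa=\kappa(M)>0$;
\item[(iii)] there is a countable set $D\subset[0,T]$ such that $\sup_{t\in D}\|\widetilde X_t\|=\infty$ a.s.\ for every modification $\widetilde X$ of $S\star\Phi$.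
\end{enumerate}
In particular, no modification of $S\star\Phi$ has continuous, c\`adl\`ag, or even bounded paths.
\end{theorem}

The hypothesis of \eqref{eq:maxp} for $p>1$ asks for more integrability than admissibility in two variables, time and $\omega$. The last theorem shows that only the extra integrability in $\omega$ is needed.

\begin{theorem}\label{thm:C}
Let $S$ be a $C_0$-semigroup on $H$, let $M_T=\sup_{0\le t\le T}\|S(t)\|$ and $q>1$. Let $\Phi$ be progressively measurable with
\[
N:=\int_0^T\big(\mathbb E\|\Phi(s)\|^{2q}\big)^{1/q}\,ds<\infty .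
\]
Then $S\star\Phi$ has a continuous modification, and
\[
\mathbb E\sup_{0\le t\le T}\|S\star\Phi(t)\|^{2q}\le C_q\,M_T^{4q}N^q ,
\]
where $C_q$ depends only on $q$. Hence $\mathbb E\sup_{t\le T}\|S\star\Phi(t)\|^{2}\le C_q^{1/q}M_T^4N$. In particular, the inequality of order $p=1$ holds for every $C_0$-semigroup when $\Phi$ is deterministic.
\end{theorem}

So $\Phi\in L^2(0,T;L^{2q}(\Omega))$ suffices for a continuous modification, for any $q>1$, while $\Phi\in L^\infty(\Omega;L^2(0,T))$ does not. By H\"older's inequality $N^q\le T^{q-1}\,\mathbb E\int_0^T\|\Phi\|^{2q}\,ds$, so Theorem~\ref{thm:C} contains \eqref{eq:maxp} for $p=q>1$.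

Section~\ref{sec:contraction} recalls the stochastic integral and proves Theorem~\ref{thm:A}(b). Section~\ref{sec:idea} explains the counterexample in two coordinates. It has three parts, an inner product on $\mathbb R^L$, a semigroup and an integrand, built in Sections~\ref{sec:haar}, \ref{sec:semigroup} and \ref{sec:integrand}; the last of these ends with the proof of Theorem~\ref{thm:A}(a). Theorems~\ref{thm:B} and \ref{thm:C} are proved in Sections~\ref{sec:single} and \ref{sec:factor}.

\section{The stochastic integral and the case $M=1$}\label{sec:contraction}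

We use the following properties of the integral of an admissible process $\Psi$.
\begin{enumerate}
\item[(I1)] \emph{It\^o isometry:} $\mathbb E\|\int_0^t\Psi\,dW\|^2=\mathbb E\int_0^t\|\Psi(s)\|^2\,ds$. In particular the integral depends only on the $ds\otimes\mathbb P$-class of $\Psi$.
\item[(I2)] The process $Y_t=\int_0^t\Psi\,dW$ has a modification that is a continuous $H$-valued martingale, and \emph{Doob's inequality} $\mathbb E\sup_{t\le T}\|Y_t\|^2\le4\,\mathbb E\|Y_T\|^2$ holds.
\item[(I3)] If $B$ is a bounded linear operator from $H$ to a separable Hilbert space, then $B\int_0^t\Psi\,dW=\int_0^tB\Psi\,dW$ a.s.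
\item[(I4)] If $W$ is a real Brownian motion and $\xi$ is an $\mathcal F_a$-measurable square-integrable $H$-valued random variable, then $\int_0^T1_{[a,b)}(s)\,\xi\,dW_s=(W_b-W_a)\,\xi$ a.s.
\end{enumerate}
The map $(t,B)\mapsto S(t)B$ is continuous from $[0,T]\times\mathcal L_2(K_Q,H)$ to $\mathcal L_2(K_Q,H)$: it is Lipschitz in $B$ uniformly in $t$, and continuous in $t$ by dominated convergence in the series that defines the Hilbert--Schmidt norm. Hence $s\mapsto S(t-s)\Phi(s)$ is admissible on $[0,t]$ when $\Phi$ is admissible, and $S\star\Phi(t)$ is well defined.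

For $M=1$ one reduces to the group case of the introduction by enlarging the space. The tool is Sz.-Nagy's dilation theorem \cite[Thm.~I.8.1]{SNF}: \emph{if $C(t)$ is a $C_0$-semigroup of contractions on a complex Hilbert space $\mathcal H$, there are a Hilbert space $\mathcal K\supset\mathcal H$, with orthogonal projection $\Pi$ onto $\mathcal H$, and a strongly continuous unitary group $V(t)$, $t\in\mathbb R$, on $\mathcal K$ such that $C(t)=\Pi V(t)|_{\mathcal H}$ for $t\ge0$.} If $\mathcal H$ is separable we may take $\mathcal K$ separable, by passing to the closed span of the spaces $V(t)\mathcal H$, $t\in\mathbb R$.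

\begin{proof}[Proof of Theorem~\ref{thm:A}(b)]
Let $\|S(t)\|\le e^{\alpha t}$ and $C(t)=e^{-\alpha t}S(t)$. On the complexification $H_{\mathbb C}=H+iH$, normed by $\|x+iy\|^2=\|x\|^2+\|y\|^2$, the operators $x+iy\mapsto C(t)x+iC(t)y$ form a $C_0$-semigroup of contractions. Let $\mathcal K,\Pi,V$ be a separable dilation, regard $\mathcal K$ as a real Hilbert space with the real part of its inner product, and let $\Pi_0\colon\mathcal K\to H$ be $\Pi$ followed by $x+iy\mapsto x$. Then $\|\Pi_0\|\le1$, and for $x\in H$ and $0\le s\le t$,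
\[
S(t-s)x=e^{\alpha t}\,\Pi_0V(t)\,e^{-\alpha s}V(-s)x .
\]
The process $\Psi(s)=e^{-\alpha s}V(-s)\Phi(s)$ is admissible with values in $\mathcal L_2(K_Q,\mathcal K)$, and $\|\Psi(s)\|=e^{-\alpha s}\|\Phi(s)\|$. Let $Y$ be the continuous martingale $\int_0^t\Psi\,dW$. By (I3), $S\star\Phi(t)=e^{\alpha t}\Pi_0V(t)Y_t$ a.s.\ for each $t$. The right side is continuous in $t$, because $V$ is strongly continuous and $\|V(t)\|=1$. By (I2) and (I1),
\[
\mathbb E\sup_{t\le T}\|e^{\alpha t}\Pi_0V(t)Y_t\|^2\le4e^{2\alpha^+T}\,\mathbb E\int_0^Te^{-2\alpha s}\|\Phi(s)\|^2\,ds\le4e^{2\alpha^+T+2\alpha^-T}\,\mathbb E\int_0^T\|\Phi(s)\|^2\,ds ,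
\]
and $\alpha^++\alpha^-=|\alpha|$.
\end{proof}

\section{Removing the signs of Gaussian variables}\label{sec:idea}

This section describes the counterexample in discrete time and works it out in two coordinates. The proofs that follow do not depend on it.

\subsection{What there is to gain}
Give $\mathbb R^L$ the norm $|x|_A=\langle Ax,x\rangle^{1/2}$ of a positive definite matrix $A$ whose diagonal entries all equal $d$. Let $e_1,\dots,e_L$ be the standard basis, $\mathbf 1=(1,\dots,1)$, and let $g_1,\dots,g_L$ be independent standard Gaussian variables. Injecting the noise $g_je_j$ for each $j$ costs $Ld$ on the right side of \eqref{eq:max1}. The cross terms vanish in $\mathbb E|\sum_jg_je_j|_A^2=Ld$, whatever the off-diagonal entries of $A$. They do not vanish once the signs are removed: since $\mathbb E|g_i||g_j|=2/\pi$ for $i\ne j$,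
\[
\mathbb E\Big|\sum_j|g_j|e_j\Big|_A^2=\Big(1-\frac2\pi\Big)Ld+\frac2\pi\langle A\mathbf 1,\mathbf 1\rangle ,
\]
and $\langle A\mathbf 1,\mathbf 1\rangle$ can be much larger than $Ld$. So we want a convolution that equals $\sum_j|g_j|e_j$ at some time.

The semigroup is deterministic and cannot see the signs. The integrand is adapted: it may choose \emph{when} to inject the $j$-th variable, knowing $g_1,\dots,g_{j-1}$, but not the sign of $g_j$. Only the supremum sees everything, since it selects a time after the fact. This suggests a dynamics with $2^L$ time cells, one for each sign pattern, such that the state is $\sum_j|g_j|e_j$ in the cell that belongs to the pattern that occurred.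

\subsection{Why information must be erased}
Let $U(n,n')$ be the matrix that carries the state from cell $n'$ to cell $n\ge n'$. We need the cocycle property $U(n,n')U(n',n'')=U(n,n'')$ and the bound $\|U(n,n')\|\le M$ in the norm $|\cdot|_A$. The first idea is to let each step reflect one coordinate. Then every $V_n=U(n,0)$ is a diagonal matrix of signs, it is its own inverse, and $U(n,n')=V_nV_{n'}^{-1}$. This is the group case: Doob's inequality bounds the gain by $4M^4$. The steps must therefore be non-invertible. We use the diagonal matrices $R_j$, $1\le j\le L$, given by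
\begin{equation}\label{eq:R}
R_je_r=e_r\quad(r<j),\qquad R_je_j=-e_j,\qquad R_je_r=0\quad(r>j):
\end{equation}
keep the earlier coordinates, flip the $j$-th, erase the later ones. Comparing diagonal entries gives
\begin{equation}\label{eq:Rmin}
R_iR_j=R_{\min(i,j)}\qquad(i\ne j).
\end{equation}
Products therefore create no new operators, and only the $L$ matrices $R_j$ have to be bounded by $M$. Erasing does no harm if the integrand waits: when $g_j<0$, it injects nothing in the coordinates $r>j$ until $R_j$ has acted.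

\subsection{Two coordinates}
Let $L=2$, so $R_1=\operatorname{diag}(-1,0)$ and $R_2=\operatorname{diag}(1,-1)$. Write the four cells in binary, $0=00$, $1=01$, $2=10$, $3=11$, and let the passage to a later cell be $R_j$, where $j$ is the first digit that differs: the three consecutive steps are $R_2$, $R_1$, $R_2$. Inject $g_1e_1$ in cell $0$. If $g_1\ge0$, inject $g_2e_2$ right after it, still in cell $0$. If $g_1<0$, wait for $R_1$ and inject $g_2e_2$ in cell $2$. With $a=|g_1|$, $b=|g_2|$, the state at the end of each cell is: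
\begin{center}
\begin{tabular}{c|cccc}
 & cell $00$ & cell $01$ & cell $10$ & cell $11$\\ \hline
$g_1\ge0,\ g_2\ge0$ & $(a,b)$ & $(a,-b)$ & $(-a,0)$ & $(-a,0)$\\
$g_1\ge0,\ g_2<0$ & $(a,-b)$ & $(a,b)$ & $(-a,0)$ & $(-a,0)$\\
$g_1<0,\ g_2\ge0$ & $(-a,0)$ & $(-a,0)$ & $(a,b)$ & $(a,-b)$\\
$g_1<0,\ g_2<0$ & $(-a,0)$ & $(-a,0)$ & $(a,-b)$ & $(a,b)$
\end{tabular}
\end{center}
In each column $(a,b)$ and $(a,-b)$ are equally likely, so at a fixed time the cross term cancels. In each row the vector $(a,b)$ appears, on the diagonal, so the maximum over time keeps the cross term.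

Now choose the norm. Let $h=(1,-1)/\sqrt2$, $h_*=(1,1)/\sqrt2$, and let $Ah=h$, $Ah_*=\rho h_*$ with $\rho\ge1$. The diagonal entries of $A$ are $d=(\rho+1)/2$ and the off-diagonal entries are $(\rho-1)/2$, so $\mathbb E|(a,b)|_A^2=2d+\frac2\pi(\rho-1)$, against the cost $2d$. For $x=\xi h+\zeta h_*$ we have $|x|_A^2=\xi^2+\rho\zeta^2$. The matrix $R_2$ exchanges $h$ and $h_*$, so $|R_2x|_A^2=\rho\xi^2+\zeta^2\le\rho|x|_A^2$, with equality for $x=h$. By the Cauchy--Schwarz inequality,
\[
|R_1x|_A^2=\frac d2(\xi+\zeta)^2\le\frac d2\Big(1+\frac1\rho\Big)|x|_A^2=\frac{(\rho+1)^2}{4\rho}|x|_A^2\le\rho|x|_A^2 .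
\]
So the best bound is $M=\sqrt\rho$: a gain requires $\rho>1$, and $\rho>1$ requires $M>1$. With two coordinates the gain is less than the factor $1+2/\pi$. The next section shows that with $L=2^m$ coordinates the gain grows geometrically in $m$ while $M$ stays fixed.

\section{An inner product built on the Haar basis}\label{sec:haar}

\begin{lemma}\label{lem:haar}
For every $M>1$ there is $\rho=\rho(M)\in(1,9/8]$ such that for every $m\ge1$ there is a symmetric positive definite matrix $A$ on $\mathbb R^L$, $L=2^m$, with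
\begin{enumerate}
\item[(1)] $A\mathbf 1=\rho^m\mathbf 1$;
\item[(2)] $\langle Ae_j,e_j\rangle=d$ for all $j$, where $0<d\le3$;
\item[(3)] $|R_jx|_A\le M|x|_A$ for all $x\in\mathbb R^L$ and all $j$.
\end{enumerate}
\end{lemma}

View vectors as functions on $\{1,\dots,L\}$. Then $R_j$ is multiplication by a function that varies only at the point $j$. A basis of functions localized on dyadic intervals suits such an operator: most basis vectors do not see the point $j$, and those that do live on different scales and interact weakly. This leaves room for a weight $\rho^k$ on scale $k$. We first bound $R_j$ by $10$ for the weight $9/8$, and then lower the bound to $M$ by interpolating with the Euclidean norm.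

\begin{proof}
\emph{The matrices $A_\rho$.} A dyadic interval of length $2^k$, $0\le k\le m$, is a set $\{(i-1)2^k+1,\dots,i2^k\}\subset\{1,\dots,L\}$. For a dyadic interval $J$ of length $2^{k+1}$, $0\le k\le m-1$, with left half $J^-$ and right half $J^+$, let $h_J=2^{-(k+1)/2}(1_{J^-}-1_{J^+})$ and say that $h_J$ has \emph{scale} $k$. Let $h_*=2^{-m/2}\mathbf 1$ have scale $m$. These are unit vectors. Two of them either have disjoint supports, or one is constant on the support of the other, whose entries sum to zero; so they are orthogonal. There are $\sum_{k=0}^{m-1}2^{m-k-1}+1=L$ of them, so they form an orthonormal basis. For $1\le\rho<2$ define $A_\rho$ by $A_\rho h=\rho^kh$ for each basis vector $h$ of scale $k$. For $m=1$ this is the matrix of Section~\ref{sec:idea}.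

Property (1) holds since $\mathbf 1$ is a multiple of $h_*$. The point $j$ lies in exactly one dyadic interval of each length, so
\[
\langle A_\rho e_j,e_j\rangle=\sum_{k=0}^{m-1}\rho^k2^{-(k+1)}+\rho^m2^{-m}\le\frac1{2-\rho}+1 .
\]
The middle expression does not depend on $j$, and the bound is at most $15/7<3$ for $\rho\le9/8$. This is (2). Substituting $x=A_\rho^{-1/2}y$ shows that (3) is the statement $\|A_\rho^{1/2}R_jA_\rho^{-1/2}\|\le M$ for the Euclidean operator norm.

\emph{The bound $\|A_{\rho_0}^{1/2}R_jA_{\rho_0}^{-1/2}\|\le10$ for $\rho_0=9/8$.} Fix $j$. The matrix $R_j$ is multiplication by the function $\chi$ equal to $1$ on $\{r<j\}$, to $-1$ at $j$ and to $0$ on $\{r>j\}$. If $j\notin J$, then $J$ lies on one side of $j$, so $R_jh_J=h_J$ or $R_jh_J=0$. On the span $V_0$ of these $h_J$ the matrices $R_j$ and $A_{\rho_0}$ are both diagonal, and $A_{\rho_0}^{1/2}R_jA_{\rho_0}^{-1/2}=R_j$ has norm at most $1$. The remaining basis vectors are one for each scale: $v_k=h_J$ with $j\in J$, $|J|=2^{k+1}$, for $0\le k\le m-1$,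 and $v_m=h_*$. Their span $V_1=V_0^\perp$ is invariant under $A_{\rho_0}$, and under $R_j$ because $R_j$ is symmetric. On $V_1$ the operator $A_{\rho_0}^{1/2}R_jA_{\rho_0}^{-1/2}$ has the matrix
\[
t_{ik}=\rho_0^{(i-k)/2}p_{ik},\qquad p_{ik}=\langle R_jv_k,v_i\rangle=p_{ki},\qquad 0\le i,k\le m .
\]
Since $|\chi|\le1$, we have $|p_{ii}|\le1$, and $|p_{ik}|\le\|v_i\|_{\ell^1}\|v_k\|_{\ell^\infty}$. For $i<k$ we have $\|v_i\|_{\ell^1}=2^{(i+1)/2}$, while $\|v_k\|_{\ell^\infty}$ is $2^{-(k+1)/2}$ for $k<m$ and $2^{-m/2}$ for $k=m$. In both cases $|p_{ik}|\le\sqrt2\,2^{-|i-k|/2}$, and by symmetry this holds for all $i,k$. Therefore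
\[
|t_{ik}|\le\sqrt2\,s^{|i-k|},\qquad s=(\rho_0/2)^{1/2}=3/4 .
\]
Schur's test states that a matrix whose rows and columns all have $\ell^1$-norm at most $\sigma$ has operator norm at most $\sigma$ on $\ell^2$. Here $\sigma=\sqrt2\sum_{n\in\mathbb Z}s^{|n|}=\sqrt2\,\frac{1+s}{1-s}=7\sqrt2<10$. Since $\mathbb R^L=V_0\oplus V_1$ is an orthogonal sum of invariant subspaces, the bound follows.

\emph{Interpolation.} Let $\theta=\min\{1,\log_{10}M\}$, which lies in $(0,1]$ because $M>1$, and let $\rho=\rho_0^\theta\in(1,9/8]$. Then $A_\rho=A_{\rho_0}^\theta$. For unit vectors $x,y\in\mathbb C^L$ let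
\[
F(z)=\big\langle A_{\rho_0}^{z/2}R_jA_{\rho_0}^{-z/2}x,y\big\rangle .
\]
This is a finite linear combination of functions $\rho_0^{nz/2}$, $|n|\le m$, so it is entire and bounded on the strip $0\le\operatorname{Re}z\le1$. For real $\tau$ the matrix $A_{\rho_0}^{i\tau/2}$ is unitary, and a real matrix has the same norm on $\mathbb C^L$ as on $\mathbb R^L$. Hence $|F(i\tau)|\le\|R_j\|\le1$ and $|F(1+i\tau)|\le10$. The three lines theorem states that a function holomorphic in the open strip, bounded and continuous on the closed strip, and bounded by $B_0$ on $\operatorname{Re}z=0$ and by $B_1$ on $\operatorname{Re}z=1$, is bounded by $B_0^{1-\theta}B_1^\theta$ on $\operatorname{Re}z=\theta$. So $|F(\theta)|\le10^\theta\le M$, that is, $\|A_\rho^{1/2}R_jA_\rho^{-1/2}\|\le M$. Take $A=A_\rho$.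
\end{proof}

The condition $\rho<2$ is used twice, to sum the series for $d$ and to have $s<1$. The hypothesis $M>1$ is used only for $\theta>0$, here and in the whole construction: for $M=1$ the recipe gives $\rho=1$ and $A=I$, and there is no gain, in agreement with Theorem~\ref{thm:A}(b).

\section{A semigroup that runs through all sign patterns}\label{sec:semigroup}

In this section and the next, $M>1$ and $m\ge1$ are fixed, $L=2^m$, and $\rho,A,d$ are as in Lemma~\ref{lem:haar}. Let $\mathbb R^L_A$ denote $\mathbb R^L$ with the inner product $\langle A\,\cdot,\cdot\rangle$.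

\subsection{The cocycle}
Each integer $0\le n<2^L$ has $L$ binary digits $b_1(n),\dots,b_L(n)\in\{0,1\}$ with $n=\sum_jb_j(n)2^{L-j}$; the first digit is the most significant. For $n'<n$ let $j(n,n')$ be the first index at which the digits of $n$ and $n'$ differ. At that index $n'$ has the digit $0$ and $n$ has the digit $1$. Put
\[
U(n,n)=I,\qquad U(n,n')=R_{j(n,n')}\quad(n'<n).
\]
By Lemma~\ref{lem:haar}(3), every $U(n,n')$ has norm at most $M$ on $\mathbb R^L_A$.

\begin{lemma}\label{lem:cocycle}
$U(n,n')\,U(n',n'')=U(n,n'')$ for $n''\le n'\le n$.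
\end{lemma}

\begin{proof}
If $n'=n$ or $n'=n''$, one factor is $I$. Let $n''<n'<n$, $i=j(n,n')$ and $k=j(n',n'')$. Then $b_i(n')=0$ and $b_k(n')=1$, so $i\ne k$. Before the index $\min(i,k)$ the three numbers have the same digits. At that index exactly one of $n,n''$ differs from $n'$, so $n$ and $n''$ differ. Thus $j(n,n'')=\min(i,k)$, and \eqref{eq:Rmin} applies.
\end{proof}

\subsection{From the cocycle to a semigroup}
The propagators $U(n,n')$ depend on both times, whereas $S(t-s)$ depends only on their difference. The remedy is to make time part of the state. We consider $\mathbb R^L_A$-valued functions of a variable $r\in(0,T)$, transport them to the right at unit speed, and apply $U$ according to the cells that the point $r$ has crossed.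

Let $h=T2^{-L}$, call $[nh,(n+1)h)$ the $n$-th \emph{cell}, and write $[r]=\lfloor r/h\rfloor$ for the index of the cell that contains $r$. On the separable Hilbert space $\mathcal H=L^2((0,T);\mathbb R^L_A)$ define, for $t\ge0$,
\[
(S_0(t)f)(r)=\begin{cases}U([r],[r-t])\,f(r-t),& r>t,\\ 0,& r\le t.\end{cases}
\]

\begin{lemma}\label{lem:semigroup}
$S_0$ is a $C_0$-semigroup on $\mathcal H$ with $\|S_0(t)\|\le M$ for all $t\ge0$.
\end{lemma}

\begin{proof}
We have $S_0(0)=I$ and $\|S_0(t)f\|^2\le M^2\int_t^T|f(r-t)|_A^2\,dr\le M^2\|f\|^2$. For $r>t+t'$, Lemma~\ref{lem:cocycle} gives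
\[
(S_0(t)S_0(t')f)(r)=U([r],[r-t])\,U([r-t],[r-t-t'])\,f(r-t-t')=(S_0(t+t')f)(r),
\]
and for $r\le t+t'$ both sides vanish. For strong continuity let $f$ be bounded, extended by $0$ to the negative axis, and let $0<t<h$. Then $(S_0(t)f)(r)=f(r-t)$ unless $r>t$ and $[r]\ne[r-t]$, which forces $r\in\bigcup_n[nh,nh+t)$, a set of measure $2^Lt$. So $\|S_0(t)f-f(\cdot-t)\|\le(1+M)\|f\|_\infty(2^Lt)^{1/2}\to0$ as $t\downarrow 0$, and $f(\cdot-t)\to f$ in $\mathcal H$ by the continuity of translations in $L^2$. Bounded functions are dense and $\|S_0(t)\|\le M$, so $S_0(t)f\to f$ for all $f\in\mathcal H$.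
\end{proof}

To carry vectors of $\mathbb R^L_A$ inside $\mathcal H$ we attach them to a moving profile. Let $\eta_s=(2/h)^{1/2}1_{(s,s+h/2)}$ and, for $x\in\mathbb R^L$ and $0\le s\le T-h/2$, let $x\otimes\eta_s\in\mathcal H$ be the function $r\mapsto\eta_s(r)x$. Then $\|x\otimes\eta_s\|=|x|_A$, and $s\mapsto x\otimes\eta_s$ is continuous in $\mathcal H$. The width $h/2$ is chosen so that the profile stays in the cell of $s$ as long as $s$ is in the first half of the cell.

\begin{lemma}\label{lem:packet}
Let $\tau_n=nh+h/2$. If $n'\le n$ and $s\in[n'h,\tau_{n'}]$, then $S_0(\tau_n-s)(x\otimes\eta_s)=(U(n,n')x)\otimes\eta_{\tau_n}$.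
\end{lemma}

\begin{proof}
Let $t=\tau_n-s\ge0$. For $r>t$ the left side has the value $\eta_s(r-t)\,U([r],[r-t])x$, and $\eta_s(r-t)=\eta_{\tau_n}(r)$. This factor is nonzero only for $r\in(\tau_n,\tau_n+h/2)$, where $r>t$, $[r]=n$ and $r-t\in(s,s+h/2)\subset(n'h,(n'+1)h)$, so $[r-t]=n'$.
\end{proof}

The right side does not depend on $s$: at time $\tau_n$ everything injected earlier sits on the same profile and adds up as in the discrete model.

\section{An integrand that waits}\label{sec:integrand}

Let $W$ be a real Brownian motion with its augmented filtration, which is normal.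

\subsection{The slots and the Gaussian variables}
The $j$-th variable is to be injected in a cell determined by the signs of the first $j-1$ variables, namely the first cell whose index begins with the corresponding digits. Several variables may be injected in the same cell, so we cut the first half of each cell into $L$ slots of length $\delta=h/(2L)$ and reserve the $j$-th slot for the $j$-th coordinate.

A \emph{node} is a word $u\in\{0,1\}^{j-1}$ with $1\le j\le L$; we write $|u|=j-1$, and $u|_i$ for the prefix of $u$ of length $i$. Let $\bar u$ be the integer with binary digits $(u,0,\dots,0)$. For $|u|=j-1$ put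
\[
I_u=[s_u,s_u+\delta),\qquad s_u=\bar uh+(j-1)\delta,\qquad G_u=\delta^{-1/2}\big(W_{s_u+\delta}-W_{s_u}\big).
\]
Figure~\ref{fig:slots} shows the case $L=2$. Each $G_u$ is standard Gaussian and independent of $\mathcal F_{s_u}$, and $I_u\subset[\bar uh,\tau_{\bar u})$. Two facts about the order of the slots are needed.
\begin{enumerate}
\item[(S1)] The intervals $I_u$ are pairwise disjoint. Indeed, distinct nodes of equal length have distinct $\bar u$, hence lie in different cells, and nodes of different length use different slots if they share a cell.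
\item[(S2)] If $u'$ is a proper prefix of $u$, then $I_{u'}$ ends no later than $s_u$. Indeed $\bar u'\le\bar u$; if $\bar u'<\bar u$ the cell of $I_{u'}$ comes earlier, and if $\bar u'=\bar u$ its slot does.
\end{enumerate}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.8cm,y=1cm]
\draw (0,0)--(4,0);
\draw (0,-0.2)--(0,0.2) (1,-0.2)--(1,0.2) (2,-0.2)--(2,0.2) (3,-0.2)--(3,0.2) (4,-0.2)--(4,0.2);
\draw[line width=2.5pt] (0,0)--(0.235,0) (0.265,0)--(0.5,0) (2.25,0)--(2.5,0);
\node at (0.125,0.35) {$I_{\emptyset}$}; \node at (0.385,0.33) {$I_{(0)}$}; \node at (2.375,0.33) {$I_{(1)}$};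
\draw (0.5,-0.12)--(0.5,0.12) (1.5,-0.12)--(1.5,0.12) (2.5,-0.12)--(2.5,0.12) (3.5,-0.12)--(3.5,0.12);
\node at (0.5,-0.4) {$\tau_0$}; \node at (1.5,-0.4) {$\tau_1$}; \node at (2.5,-0.4) {$\tau_2$}; \node at (3.5,-0.4) {$\tau_3$};
\node at (0,-0.5) {$0$}; \node at (1,-0.5) {$R_2$}; \node at (2,-0.5) {$R_1$}; \node at (3,-0.5) {$R_2$}; \node at (4,-0.5) {$T$};
\node at (0.5,0.95) {cell $00$}; \node at (1.5,0.95) {cell $01$}; \node at (2.5,0.95) {cell $10$}; \node at (3.5,0.95) {cell $11$};
\end{tikzpicture}
\caption{The time axis for $L=2$. The matrix under each boundary acts when the state passes to the next cell. The first Gaussian variable is injected during $I_\emptyset$. The second is injected during $I_{(0)}$ if the first is nonnegative, and during $I_{(1)}$, after the flip $R_1$, if it is negative. The convolution is observed at the midpoints $\tau_0,\dots,\tau_3$.}\label{fig:slots}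
\end{figure}

Define recursively, for $j=1,\dots,L$,
\[
g_j=G_{(\varepsilon_1,\dots,\varepsilon_{j-1})},\qquad\varepsilon_j=1_{\{g_j<0\}},
\]
so that $g_j=(-1)^{\varepsilon_j}|g_j|$; the digit $\varepsilon_j=1$ means that coordinate $j$ needs a flip. For a node $u$ with $|u|=j-1$ let
\[
B_u=\{(\varepsilon_1,\dots,\varepsilon_{j-1})=u\}=\bigcap_{1\le i<j}\big\{1_{\{G_{u|_{i-1}}<0\}}=u_i\big\}.
\]
By (S2), $B_u\in\mathcal F_{s_u}$. For each $j$ the events $B_u$, $|u|=j-1$, partition $\Omega$. On $B_u$ we have $g_i=G_{u|_{i-1}}$ for $i\le j$.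

\begin{lemma}\label{lem:iid}
The variables $g_1,\dots,g_L$ are independent and standard Gaussian.
\end{lemma}

\begin{proof}
Let $\varphi\colon\mathbb R^{j-1}\to\mathbb R$ and $\psi\colon\mathbb R\to\mathbb R$ be bounded and measurable, and let $\gamma$ be standard Gaussian. For $|u|=j-1$ the variable $1_{B_u}\varphi(g_1,\dots,g_{j-1})=1_{B_u}\varphi(G_{u|_0},\dots,G_{u|_{j-2}})$ is $\mathcal F_{s_u}$-measurable by (S2), and $G_u$ is independent of $\mathcal F_{s_u}$. Hence
\[
\mathbb E\,\varphi(g_1,\dots,g_{j-1})\psi(g_j)=\sum_{|u|=j-1}\mathbb E\big[1_{B_u}\varphi(g_1,\dots,g_{j-1})\big]\,\mathbb E\psi(G_u)=\mathbb E\varphi(g_1,\dots,g_{j-1})\;\mathbb E\psi(\gamma).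
\]
So $g_j$ is standard Gaussian and independent of $(g_1,\dots,g_{j-1})$.
\end{proof}

\subsection{The integrand and the lower bound}
Define
\[
\Phi_0(s)=\sum_u1_{I_u}(s)\,1_{B_u}\,\delta^{-1/2}\,e_{|u|+1}\otimes\eta_s\in\mathcal H ,
\]
where the sum is over all nodes; by (S1) at most one term is nonzero for each $s$.

\begin{proposition}\label{prop:stage}
The process $\Phi_0$ is admissible, and
\begin{align}
&\|\Phi_0(s)\|^2\le d/\delta\le6L2^L/T\quad\text{for all }s,\omega,\label{eq:height}\\
&\int_0^T\|\Phi_0(s)\|^2\,ds=Ld\quad\text{for all }\omega,\label{eq:cost}\\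
&\max_{0\le n<2^L}\|S_0\star\Phi_0(\tau_n)\|^2\ge\frac{\rho^m}{L}\Big(\sum_{j=1}^L|g_j|\Big)^2\quad\text{a.s.}\label{eq:gain}
\end{align}
\end{proposition}

\begin{proof}
Since $B_u\in\mathcal F_{s_u}$, the process $\Phi_0$ is adapted; its paths are right-continuous, so it is progressively measurable. For $s\in I_u$ we have $\|\Phi_0(s)\|^2=1_{B_u}d/\delta$. This gives \eqref{eq:height}, because $d\le3$ and $\delta=T2^{-L}/(2L)$. It also gives $\int_0^T\|\Phi_0\|^2\,ds=d\sum_u1_{B_u}=Ld$, because exactly one node of each length has $1_{B_u}=1$.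

Fix $n$. If $\bar u>n$, then $I_u$ is disjoint from $[0,\tau_n]$. If $\bar u\le n$, then $I_u\subset[0,\tau_n]$ and, by Lemma~\ref{lem:packet}, $S_0(\tau_n-s)\Phi_0(s)$ is constant on $I_u$, equal to the $\mathcal F_{s_u}$-measurable variable $1_{B_u}\delta^{-1/2}(U(n,\bar u)e_{|u|+1})\otimes\eta_{\tau_n}$. By (I4),
\begin{equation}\label{eq:eval}
S_0\star\Phi_0(\tau_n)=\Big(\sum_{u:\ \bar u\le n}1_{B_u}G_u\,U(n,\bar u)e_{|u|+1}\Big)\otimes\eta_{\tau_n}\qquad\text{a.s.}
\end{equation}
There are finitely many $n$, so a.s.\ \eqref{eq:eval} holds for all $n$ at once, and we may evaluate it at the random index $\nu$ with binary digits $(\varepsilon_1,\dots,\varepsilon_L)$. The nodes with $1_{B_u}=1$ are $u^j=(\varepsilon_1,\dots,\varepsilon_{j-1})$, $1\le j\le L$. The integer $\overline{u^j}$ arises from $\nu$ by replacing the digits from the $j$-th on by $0$, so $\overline{u^j}\le\nu$, and the $j$-th term of the sum is $g_j\,U(\nu,\overline{u^j})e_j$. The numbers $\nu$ and $\overline{u^j}$ agree in the first $j-1$ digits, and there are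 three cases.
\begin{itemize}
\item $\varepsilon_j=1$. The first differing digit is the $j$-th, so $U(\nu,\overline{u^j})=R_j$, and the term is $-g_je_j=|g_j|e_j$.
\item $\varepsilon_j=0$ and $\overline{u^j}\ne\nu$. The first differing digit has index $i>j$, so $U(\nu,\overline{u^j})=R_i$ fixes $e_j$, and the term is $g_je_j=|g_j|e_j$.
\item $\overline{u^j}=\nu$. Then $\varepsilon_j=0$ and $U(\nu,\overline{u^j})=I$, and the term is $g_je_j=|g_j|e_j$.
\end{itemize}
So $\|S_0\star\Phi_0(\tau_n)\|^2$, evaluated at $n=\nu$, equals $|x|_A^2$ with $x=\sum_j|g_j|e_j$. The vector $L^{-1/2}\mathbf 1$ is a unit eigenvector of $A$ with eigenvalue $\rho^m$ and the other eigenvalues are positive, so $|x|_A^2\ge\rho^mL^{-1}\langle x,\mathbf 1\rangle^2$. This is \eqref{eq:gain}.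
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(a)]
Let $H=\mathcal H$, $S(t)=e^{\alpha t}S_0(t)$, $\Phi(s)=e^{\alpha s}\Phi_0(s)$ and $D_m=\{\tau_n:0\le n<2^L\}$. By Lemma~\ref{lem:semigroup}, $S$ is a $C_0$-semigroup with $\|S(t)\|\le Me^{\alpha t}$. Since $S(t-s)\Phi(s)=e^{\alpha t}S_0(t-s)\Phi_0(s)$, we have $S\star\Phi(t)=e^{\alpha t}S_0\star\Phi_0(t)$. By \eqref{eq:gain}, Jensen's inequality and $\mathbb E|g_j|=\sqrt{2/\pi}$,
\[
\mathbb E\max_{t\in D_m}\|S\star\Phi(t)\|^2\ge e^{-2\alpha^-T}\frac{\rho^m}L\Big(\mathbb E\sum_j|g_j|\Big)^2=\frac2\pi\,e^{-2\alpha^-T}\rho^mL .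
\]
By \eqref{eq:cost}, $0<\mathbb E\int_0^T\|\Phi\|^2\,ds\le3e^{2\alpha^+T}L$. The two bounds give the inequality in (a). A modification of $S\star\Phi$ agrees with $S\star\Phi$ a.s.\ on the finite set $D_m$. So a constant $C$ as in the Problem would satisfy $C\ge\frac2{3\pi}e^{-2|\alpha|T}\rho^m$ for all $m$, which is impossible because $\rho>1$ does not depend on $m$.
\end{proof}

\begin{remark}\label{rem:Nq}
The integrand must depend on $\omega$, by Theorem~\ref{thm:C}, and one sees how $\Phi_0$ escapes that theorem. By Lemma~\ref{lem:iid}, $\mathbb P(B_u)=2^{-|u|}$, and there are $2^{i}$ nodes of length $i$. So $\int_0^T(\mathbb E\|\Phi_0(s)\|^{2q})^{1/q}\,ds=d\sum_{i=0}^{L-1}2^{i(1-1/q)}$, which is $Ld$ for $q=1$ and grows exponentially in $L$ for every $q>1$.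
\end{remark}

\section{One semigroup with unbounded paths}\label{sec:single}

We take the direct sum of the examples above, with weights $c_m$ that are small enough for the costs to be summable and large enough for $c_m^2\rho^m$ to tend to infinity. The geometric gain leaves room for a logarithmic moment: by \eqref{eq:height}, the logarithm of the height of the $m$-th integrand is at most of order $L=2^m$, so a factor $(\log\|\Phi\|)^\kappa$ costs $2^{\kappa m}$. We choose $\kappa$ with $\rho^m=2^{2\kappa m}$ and spend half of the gain on the logarithm and half on the blow-up.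

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Use one Brownian motion $W$ for all $m\ge1$. Let $L_m=2^m$ and mark the objects of Sections~\ref{sec:semigroup} and \ref{sec:integrand} by $m$: $\mathcal H_m$, $S_0^{(m)}$, $\Phi_0^{(m)}$, $\tau_n^{(m)}$, $g_j^{(m)}$. The number $\rho=\rho(M)\in(1,9/8]$ is the same for all $m$. Let
\[
\kappa=\tfrac12\log_2\rho\in(0,1),\qquad c_m^2=2^{-\kappa m}m^{-4}.
\]
On the Hilbert direct sum $H=\bigoplus_m\mathcal H_m$, which is separable, let $S(t)=e^{\alpha t}\bigoplus_mS_0^{(m)}(t)$. The bound $\|S_0^{(m)}(t)\|\le M$ is uniform in $m$, so $\|S(t)\|\le Me^{\alpha t}$; strong continuity holds on the dense set of finite sums and hence everywhere. Let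
\[
\Phi^{(m)}(s)=e^{\alpha s}c_mL_m^{-1/2}\Phi_0^{(m)}(s)\in\mathcal H_m,\qquad y_m(s)=\|\Phi^{(m)}(s)\| .
\]
By \eqref{eq:cost} and \eqref{eq:height}, for all $\omega$ and $s$,
\begin{equation}\label{eq:ym}
\int_0^Ty_m^2\,ds\le3e^{2\alpha^+T}c_m^2,\qquad y_m(s)\le e^{\alpha^+T}(6/T)^{1/2}\,2^{L_m/2}.
\end{equation}

\emph{(i)} By \eqref{eq:ym}, $\int_0^T\sum_my_m^2\,ds\le c:=3e^{2\alpha^+T}\sum_mc_m^2<\infty$ for every $\omega$. So the progressively measurable set $\Lambda=\{(s,\omega):\sum_my_m^2<\infty\}$ contains, for every $\omega$, almost every $s$. Let $\Phi=\sum_m\Phi^{(m)}$ on $\Lambda$ and $\Phi=0$ off $\Lambda$. Then $\Phi$ is progressively measurable and $\int_0^T\|\Phi\|^2\,ds\le c$.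

\emph{(ii)} Let $\psi(y)=y^2f(y)$ on $[0,\infty)$, where $f=l^\kappa$ and $l=\log(e+y)\ge1$. The function $\psi$ is increasing with $\psi(0)=0$. It is convex, which will let us treat the summands separately: we have $f'=\kappa l^{\kappa-1}(e+y)^{-1}\ge0$ and $f''=-\kappa l^{\kappa-2}(l+1-\kappa)(e+y)^{-2}$, so $y^2f''\ge-2\kappa l^{\kappa-1}$ because $1-\kappa\le l$, and
\[
\psi''=2f+4yf'+y^2f''\ge2l^\kappa-2\kappa l^{\kappa-1}\ge0 .
\]
Let $\lambda_m=6/(\pi^2m^2)$, so that $\sum_m\lambda_m=1$. Jensen's inequality, with the remaining weight $1-\sum_{m\le k}\lambda_m$ placed at $0$, gives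
\[
\psi\Big(\big(\textstyle\sum_{m\le k}y_m^2\big)^{1/2}\Big)\le\psi\Big(\sum_{m\le k}\lambda_m\frac{y_m}{\lambda_m}\Big)\le\sum_{m\le k}\lambda_m\psi\Big(\frac{y_m}{\lambda_m}\Big),
\]
and letting $k\to\infty$ we get $\psi(\|\Phi\|)\le\sum_m\lambda_m\psi(y_m/\lambda_m)$. By the second bound in \eqref{eq:ym} and $m\le L_m$, there is $C'$, depending only on $\alpha$ and $T$, with $\log(e+y_m/\lambda_m)\le C'L_m$. So $\lambda_m\psi(y_m/\lambda_m)\le\lambda_m^{-1}(C'L_m)^\kappa y_m^2$, and by the first bound in \eqref{eq:ym},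
\[
\mathbb E\int_0^T\psi(\|\Phi\|)\,ds\le\sum_m\frac{\pi^2m^2}{6}\,C'^{\kappa}2^{\kappa m}\cdot3e^{2\alpha^+T}2^{-\kappa m}m^{-4}=\frac{\pi^2}2C'^\kappa e^{2\alpha^+T}\sum_mm^{-2}<\infty .
\]

\emph{(iii)} Let $X=S\star\Phi$. The orthogonal projection onto $\mathcal H_m$ commutes with $S(t)$ and maps $\Phi$ to $\Phi^{(m)}$ on $\Lambda$. By (I3) and (I1), the $\mathcal H_m$-component of $X_t$ is $e^{\alpha t}c_mL_m^{-1/2}\,S_0^{(m)}\star\Phi_0^{(m)}(t)$ a.s.\ for each $t$. By \eqref{eq:gain}, a.s.,
\[
\max_n\|X_{\tau_n^{(m)}}\|^2\ge e^{-2\alpha^-T}c_m^2\rho^m\,\Gamma_m^2,\qquad\Gamma_m=\frac1{L_m}\sum_{j\le L_m}|g_j^{(m)}| .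
\]
By Lemma~\ref{lem:iid}, $\Gamma_m$ has mean $\sqrt{2/\pi}$ and variance $(1-2/\pi)/L_m$. Chebyshev's inequality, with $1-2/\pi<0.37$ and $\sqrt{2/\pi}-\frac12>0.29$, gives
\[
\mathbb P\big(\Gamma_m<\tfrac12\big)\le\frac{1-2/\pi}{L_m(\sqrt{2/\pi}-1/2)^2}\le5\cdot2^{-m}.
\]
These probabilities are summable, so by the first Borel--Cantelli lemma, which needs no independence in $m$, a.s.\ $\Gamma_m\ge\frac12$ for all large $m$. For such $m$,
\[
\max_n\|X_{\tau_n^{(m)}}\|^2\ge\tfrac14e^{-2\alpha^-T}c_m^2\rho^m=\tfrac14e^{-2\alpha^-T}2^{\kappa m}m^{-4},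
\]
which tends to infinity. Let $D$ be the countable set of all $\tau_n^{(m)}$. A modification $\widetilde X$ agrees a.s.\ with $X$ at all points of $D$, so $\sup_{t\in D}\|\widetilde X_t\|=\infty$ a.s. Continuous and c\`adl\`ag paths on $[0,T]$ are bounded, which gives the last assertion.
\end{proof}

\begin{remark}
The semigroup of Theorem~\ref{thm:B} is not a pseudo-contraction semigroup for any equivalent Hilbert norm on $H$, whatever the exponent: otherwise Theorem~\ref{thm:A}(b), applied in that norm, would give a continuous modification of $S\star\Phi$.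
\end{remark}

\section{Factorization with a deterministic clock}\label{sec:factor}

The proof of Theorem~\ref{thm:C} writes $S\star\Phi$ as a deterministic smoothing operator $G$, a fractional integral of order $\beta$, applied to a stochastic integral $Z$ with a singular kernel of order $-\beta$. The operator $G$ maps $L^{2q}$ to continuous functions when $\beta>\frac1{2q}$, and the kernel is square integrable when $\beta<\frac12$. Such $\beta$ exists exactly when $q>1$. Let $w(s)=(\mathbb E\|\Phi(s)\|^{2q})^{1/q}$. With the kernel $(s-r)^{-\beta}$ one has to control $\int_0^s(s-r)^{-2\beta}w(r)\,dr$ in $L^q(ds)$, and we only know $w\in L^1$. We therefore measure time by a clock $a$ with $a'\ge w$, with respect to which $w(r)\,dr$ has density at most $1$. The clock is deterministic because $w$ is.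

We use two more facts on stochastic integrals.
\begin{enumerate}
\item[(I5)] \emph{Burkholder's inequality:} $\mathbb E\|\int_0^s\Psi\,dW\|^{2q}\le c_q\,\mathbb E\big(\int_0^s\|\Psi(r)\|^2\,dr\big)^q$, with $c_q$ depending only on $q$.
\item[(I6)] \emph{Stochastic Fubini theorem} \cite{DPZ}: let $\mu$ be a finite Borel measure on $[0,T]$ and let $\Psi(s,r,\omega)$ be $\mathcal L_2(K_Q,H)$-valued and measurable for the product of the Borel $\sigma$-field in $s$ and the predictable $\sigma$-field in $(r,\omega)$, with $\int(\mathbb E\int_0^T\|\Psi(s,r)\|^2\,dr)^{1/2}\mu(ds)<\infty$. Then there is a jointly measurable $\xi(s,\omega)$ with $\xi(s)=\int_0^T\Psi(s,r)\,dW_r$ a.s.\ for $\mu$-almost every $s$, and $\int\xi(s)\,\mu(ds)=\int_0^T\big(\int\Psi(s,r)\,\mu(ds)\big)\,dW_r$ a.s.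
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By Jensen's inequality $\mathbb E\|\Phi(r)\|^2\le w(r)$, so $\Phi$ is admissible. If $N=0$, then $\Phi=0$ almost everywhere and there is nothing to prove; let $N>0$. We may assume that $\Phi$ is predictable. Indeed, after setting $\Phi=0$ on the null event where $\int_0^T\|\Phi\|^2\,dr=\infty$, the averages $k\int_{(t-1/k)^+}^t\Phi(r)\,dr$ are continuous and adapted, hence predictable, and by the Lebesgue differentiation theorem they converge to $\Phi(t)$ for almost every $t$. Their limit, set to $0$ where it does not exist, is predictable and agrees with $\Phi$ almost everywhere, which changes neither $N$ nor $S\star\Phi$.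

\emph{The clock.} Let $a(t)=\int_0^t(w(s)+N/T)\,ds$. It is absolutely continuous with $a(T)=2N$, and the term $N/T$ makes it strictly increasing, so it has a continuous inverse $b\colon[0,2N]\to[0,T]$. Write $da$ for the measure $a'(s)\,ds$; its image under $a$ is Lebesgue measure on $[0,2N]$. Fix $\beta=\frac12\big(\frac1{2q}+\frac12\big)\in\big(\frac1{2q},\frac12\big)$.

\emph{The process $Z$.} Let $\Psi(s,r)=1_{\{r<s\}}(a(s)-a(r))^{-\beta}S(s-r)\Phi(r)$. Since $w\le a'$ and $2\beta<1$,
\begin{equation}\label{eq:kernel}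
\int_0^s(a(s)-a(r))^{-2\beta}w(r)\,dr\le\int_0^{a(s)}(a(s)-x)^{-2\beta}\,dx=\frac{a(s)^{1-2\beta}}{1-2\beta}.
\end{equation}
So $\mathbb E\int_0^T\|\Psi(s,r)\|^2\,dr$ is bounded in $s$. By (I6) with $\mu=da$ there is a jointly measurable $Z$ with $Z(s)=\int_0^s\Psi(s,r)\,dW_r$ a.s.\ for almost every $s$. By (I5), Minkowski's integral inequality in $L^q(\Omega)$ and \eqref{eq:kernel},
\[
\mathbb E\|Z(s)\|^{2q}\le c_qM_T^{2q}\Big(\int_0^s(a(s)-a(r))^{-2\beta}w(r)\,dr\Big)^q\le c_qM_T^{2q}\Big(\frac{a(T)^{1-2\beta}}{1-2\beta}\Big)^q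
\]
for almost every $s$. Integrating against $da$, which has total mass $a(T)$,
\begin{equation}\label{eq:Z}
\mathbb E\|Z\|_{L^{2q}(da;H)}^{2q}\le c_q(1-2\beta)^{-q}M_T^{2q}\,a(T)^{q(1-2\beta)+1}.
\end{equation}

\emph{The operator $G$.} For $z\in L^{2q}([0,T],da;H)$ let
\[
(Gz)(t)=\int_0^t(a(t)-a(s))^{\beta-1}S(t-s)z(s)\,da(s).
\]
Let $p'=\frac{2q}{2q-1}$ be the exponent conjugate to $2q$. The condition $\beta>\frac1{2q}$ is equivalent to $(1-\beta)p'<1$, and $\int_0^t(a(t)-a(s))^{-(1-\beta)p'}da(s)=a(t)^{1-(1-\beta)p'}/(1-(1-\beta)p')$. H\"older's inequality gives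
\begin{equation}\label{eq:G}
\sup_{t\le T}\|Gz(t)\|\le c_q'M_T\,a(T)^{\beta-1/(2q)}\|z\|_{L^{2q}(da;H)},\qquad c_q'=\big(1-(1-\beta)p'\big)^{-1/p'}.
\end{equation}
We claim that $Gz$ is continuous. Let $z$ be continuous first. The substitution $\sigma=a(t)-a(s)$ moves the singularity to a fixed point:
\[
Gz(t)=\int_0^{a(T)}1_{\{\sigma\le a(t)\}}\,\sigma^{\beta-1}S\big(t-b(a(t)-\sigma)\big)\,z\big(b(a(t)-\sigma)\big)\,d\sigma .
\]
Fix $t_0$. For $\sigma<a(t_0)$ the integrand is continuous in $t$ at $t_0$, because $(t,x)\mapsto S(t)x$ is jointly continuous, and for $\sigma>a(t_0)$ it vanishes for $t$ near $t_0$. It is dominated by the integrable function $M_T\|z\|_\infty\sigma^{\beta-1}$, so $Gz$ is continuous at $t_0$. Continuous functions are dense in $L^{2q}(da;H)$, and by \eqref{eq:G} convergence in $L^{2q}(da;H)$ implies uniform convergence of the images. This proves the claim.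

\emph{Factorization.} Fix $t$ and apply (I6) to the finite measure $\mu_t(ds)=1_{\{s<t\}}(a(t)-a(s))^{\beta-1}\,da(s)$, of mass $a(t)^\beta/\beta$, and the integrand $1_{\{s<t\}}S(t-s)\Psi(s,r)$. The integrability condition holds by \eqref{eq:kernel}. By (I3) the function $\xi$ of (I6) agrees with $S(t-s)Z(s)$ for $\mu_t\otimes\mathbb P$-almost every $(s,\omega)$, so $\int\xi\,d\mu_t=GZ(t)$ a.s. On the other side, $S(t-s)S(s-r)=S(t-r)$ for $r<s<t$, and the substitution $x=(a(s)-a(r))/(a(t)-a(r))$ gives
\[
\int_r^t(a(t)-a(s))^{\beta-1}(a(s)-a(r))^{-\beta}\,da(s)=\int_0^1(1-x)^{\beta-1}x^{-\beta}\,dx=\frac\pi{\sin\pi\beta}.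
\]
Therefore $\int S(t-s)\Psi(s,r)\,\mu_t(ds)=\frac\pi{\sin\pi\beta}1_{\{r<t\}}S(t-r)\Phi(r)$, and $S\star\Phi(t)=\frac{\sin\pi\beta}\pi\,GZ(t)$ a.s.

\emph{Conclusion.} By \eqref{eq:Z}, $Z\in L^{2q}(da;H)$ a.s., so $\frac{\sin\pi\beta}\pi GZ$ is a continuous modification of $S\star\Phi$. By \eqref{eq:G} and \eqref{eq:Z},
\[
\mathbb E\sup_{t\le T}\|S\star\Phi(t)\|^{2q}\le\Big(\frac{c_q'\sin\pi\beta}\pi\Big)^{2q}\frac{c_q}{(1-2\beta)^q}\;M_T^{4q}\;a(T)^{2q\beta-1}\,a(T)^{q(1-2\beta)+1}.
\]
The powers of $a(T)$ combine to $a(T)^q=(2N)^q$, and $\beta$ depends only on $q$. This proves the main inequality. Jensen's inequality gives the bound $C_q^{1/q}M_T^4N$ for the second moment. If $\Phi$ is deterministic, then $w=\|\Phi\|^2$ and $N=\int_0^T\|\Phi(s)\|^2\,ds$ for every $q$; with $q=2$ and $M_T\le Me^{\alpha^+T}$ this is \eqref{eq:max1} with $C=C_2^{1/2}M^4e^{4\alpha^+T}$.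
\end{proof}

\begin{thebibliography}{9}

\bibitem{DPZ} Da Prato and Zabczyk, \emph{Stochastic Equations in Infinite Dimensions}.

\bibitem{PA} \emph{Probability and Its Applications}, \texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-642-16194-0.pdf}, doi:10.1007/978-3-642-16194-0.

\bibitem{SNF} Sz.-Nagy and Foia\c{s}, \emph{Harmonic Analysis of Operators on Hilbert Space}.

\end{thebibliography}
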